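
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Integration with a parameter need not preserve o-minimality}


\begin{abstract}
Let $\mathcal S$ be an o-minimal expansion of the real field, let $h:\mathbb R^2\to\mathbb R$ be a $C^\infty$ function definable in $\mathcal S$, and let $j(x,y)=\int_0^x h(t,y)\,dt$. We show that $(\mathcal S,j)$ need not be o-minimal: there is an example in which $h$ is real analytic, $\mathcal S$ is polynomially bounded, and the set of integers is definable from a single function $y\mapsto j(x_0,y)$ over the real field. The function $h$ is obtained from a function chosen generically among those with a prescribed oscillating integral. Such a constraint leaves the jets at finitely many points free, and the algebraic independence of these jets produces a quasianalytic class that contains the chosen function. We also show that the functions on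 $[-1,1]$ that occur as $y\mapsto j(x_0,y)$ for some o-minimal $\mathcal S$ and some $C^\infty$ function $h$ in $\mathcal S$ are exactly the restrictions of $C^\infty$ functions, and that for $h$ built in the same way from a generic function without a constraint, the expansion of the real field by $h$ and $j$ is o-minimal.
\end{abstract}

\section{The question and the answer}

Let $\overline{\mathbb R}$ be the real field $(\mathbb R,+,\cdot,<)$. An expansion $\mathcal S$ of $\overline{\mathbb R}$ is \emph{o-minimal} if every subset of $\mathbb R$ that is definable in $\mathcal S$ (with parameters) is a finite union of points and intervals. It is \emph{polynomially bounded} if the absolute value of every definable function $\mathbb R\to\mathbb R$ is bounded by a power of $x$ for large $x$. Both properties pass to \emph{reducts}, that is, to expansions of $\overline{\mathbb R}$ all of whose definable sets are definable in $\mathcal S$. A function is \emph{in} $\mathcal S$ if its graph is definable in $\mathcal S$.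

Partial derivatives of a function in $\mathcal S$ are again in $\mathcal S$, since the limit of a difference quotient is described by a first-order formula. Antiderivatives admit no such description in general, and one asks whether adding them keeps the structure o-minimal. In one variable the answer is known to be positive: if $f:\mathbb R\to\mathbb R$ is in $\mathcal S$ and $C^\infty$, or even only $C^1$, then the expansion of $\mathcal S$ by $g(t)=\int_0^t f(s)\,ds$ is o-minimal. The following question about two variables is posed in \cite{Bonn}. Let $h:\mathbb R^2\to\mathbb R$ be $C^\infty$ and in $\mathcal S$, and put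
\[
j(x,y)=\int_0^x h(t,y)\,dt .
\]
Is $(\mathcal S,j)$ o-minimal for every such $\mathcal S$ and $h$?

One might guess that it is. For fixed $y_0$ the function $x\mapsto j(x,y_0)$ is covered by the one-variable result, and simple examples are harmless. For $h(t,y)=1/(1+t^2+y^2)$, for instance,
\[
j(x,y)=\frac{1}{\sqrt{1+y^2}}\arctan\frac{x}{\sqrt{1+y^2}}
\]
lies in the expansion of $\overline{\mathbb R}$ by $\arctan$, which is o-minimal by the one-variable result applied to $1/(1+s^2)$. The other variable is less innocent. For fixed $x_0$, the function $y\mapsto j(x_0,y)$ is an integral of $h$ over a segment depending on $y$; it is not presented as an antiderivative of anything in $\mathcal S$, and all that is obvious about it is that it is $C^\infty$. We shall see that on a compact interval nothing more can be said in general (Theorem~B).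

Throughout, $\varphi(s)=s/\sqrt{1+s^2}$. This is a semialgebraic, real-analytic diffeomorphism $\mathbb R\to(-1,1)$ with $\varphi'(s)=(1+s^2)^{-3/2}$. We put $x_0=1/\sqrt3$, so that $\varphi(x_0)=\frac12$.

\begin{theoremA}
There are an o-minimal, polynomially bounded expansion $\mathcal S$ of $\overline{\mathbb R}$ and a real-analytic function $h:\mathbb R^2\to\mathbb R$ in $\mathcal S$ such that $\{y:j(x_0,y)=0\}$ is an infinite closed discrete set. Hence $(\mathcal S,j)$ is not o-minimal. Moreover, $(\mathcal S,j(x_0,\cdot))$ defines $\mathbb Z$. The same holds with $\mathcal S$ replaced by its reduct $(\overline{\mathbb R},h)$.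
\end{theoremA}

So the answer to the question is no. Two complements show how far the failure goes, and that it is not the generic behavior.

\begin{theoremB}
For a function $e:[-1,1]\to\mathbb R$ the following are equivalent:
\begin{enumerate}
\item[(i)] $e$ extends to a $C^\infty$ function on $\mathbb R$;
\item[(ii)] there are an o-minimal expansion $\mathcal S$ of $\overline{\mathbb R}$ and a $C^\infty$ function $h:\mathbb R^2\to\mathbb R$ in $\mathcal S$ with $j(x_0,y)=e(y)$ for all $|y|\le1$.
\end{enumerate}
\end{theoremB}

Since every closed subset of $\mathbb R$ is the zero set of a $C^\infty$ function, every closed subset of $[-1,1]$, a Cantor set for example, occurs as $\{y\in[-1,1]:j(x_0,y)=0\}$.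

\begin{theoremC}
For a comeager set of $H\in C^\infty(\mathbb R^2)$, with $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$, both $(\overline{\mathbb R},h)$ and $(\overline{\mathbb R},h,j)$ are o-minimal.
\end{theoremC}

\paragraph{The plan.} For a continuous function $F$ on $\mathbb R^2$ write
\[
(IF)(v)=\int_0^{1/2}F(t,v)\,dt .
\]
If $h(t,y)=\varphi'(t)H(\varphi(t),\psi(y))$, the substitution $u=\varphi(t)$ gives $j(x_0,y)=(IH)(\psi(y))$. So we need a function $H$ that is tame, in the sense that $H|_{[-1,1]^2}$ is definable in an o-minimal structure, while $IH$ is a given function $E_0$ which is flat and oscillates at $0$. The choice $H(t,v)=2E_0(v)$ has the right integral, but it is as wild as $E_0$. Instead we take $H$ \emph{generic} among all functions with $IH=E_0$. Two facts make this work.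
\begin{itemize}
\item The constraint $IH=E_0$ involves a continuum of values of $H$ and places no restriction on the jets of $H$ at finitely many points. Hence, for generic $H$, these jets are almost algebraically independent over $\mathbb Q$: at $k$ points at most $2k$ independent relations occur, whatever the order of the jets (Section~\ref{sec:generic}).
\item This near-independence of jets at finite sets of points suffices for o-minimality. It forces every function built from $H$ by composition, differentiation, implicit functions and division by coordinates to be determined by its Taylor series at a point (Sections~\ref{sec:filter}--\ref{sec:closure}), and a theorem of Rolin, Speissegger and Wilkie then applies (Section~\ref{sec:structure}).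
\end{itemize}
Integration over a segment is not among these operations, which is why $E_0$ need not be tame.

\paragraph{Conventions.} $\mathbb N=\{0,1,2,\dots\}$. For open $U\subset\mathbb R^n$, the space $C^\infty(U)$ carries its usual Fr\'echet topology of uniform convergence of all derivatives on compact sets, and $\|f\|_{C^m(L)}=\max_{|\beta|\le m}\sup_L|\partial^\beta f|$. Derivatives include the one of order $0$. The Taylor series of $f$ at $0$ is denoted $\hat f$. A function is \emph{flat} at a point if all its derivatives vanish there. For $N\in\mathbb N$ we write $j^NF(p)=(\partial^\alpha F(p))_{|\alpha|\le N}$, and $J_N=\frac{(N+1)(N+2)}2$ is the number of $\alpha\in\mathbb N^2$ with $|\alpha|\le N$. Transcendence degree is denoted by $\operatorname{td}$ and is additive in towers of fields. A subset of a complete metrizable space is comeager if it contains a countable intersection of dense open sets; by Baire's theorem it is then dense, in particular nonempty if the space is.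

\section{The mechanism in the smallest cases}\label{sec:small}

\paragraph{The constraint does not see a point.} Suppose we want to change the value of $H$ at the origin without changing $IH$. The polynomial $q(t,v)=c(1-12t^2)$ satisfies
\[
q(0,0)=c,\qquad \int_0^{1/2}q(t,v)\,dt=c\Bigl(\tfrac12-12\cdot\tfrac1{24}\Bigr)=0\quad\text{for all }v,
\]
so $H+q$ has the same integral as $H$ and, for suitable $c$, any value we like at the origin. We took the constant $c$, which has the right value at the origin, and corrected its integral by a multiple of $t^2$, which does not change the value. The same works for jets of any order at any finite number of points (Lemma~\ref{lem:interp}).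

\paragraph{Independent jets exclude flatness.} Suppose now that all the derivatives of $H$ at the points $(0,0)$ and $(0,1)$ are algebraically independent over $\mathbb Q$, and consider $f(t)=H(t,0)-cH(t,1)$ with a real constant $c$. Could $f$ be flat at $0$? Put $u_n=\partial_t^nH(0,0)$ and $w_n=\partial_t^nH(0,1)$. If $f(0)=f'(0)=0$, then $u_0=cw_0$ and $u_1=cw_1$, so $u_0w_1-u_1w_0=0$, which contradicts independence. One constant can absorb one relation, but flatness produces infinitely many.

\paragraph{Flatness without elimination.} For functions built in many steps we cannot eliminate constants by hand, and some expressions vanish for formal reasons. The following argument deals with both problems. Keep the assumption on the derivatives of $H$, let $f(t)=A(H(t,0),H(t,1))$ with $A\in\mathbb R[y,z]$, and suppose that $f$ is flat at $0$. Let $K$ be the field generated over $\mathbb Q$ by the coefficients of $A$, and $P=\{(0,0),(0,1)\}$. The chain rule gives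
\[
f^{(n)}(0)=R_n\bigl((\partial^\alpha H(p))_{p\in P,\,\alpha\in\mathbb N^2}\bigr)\qquad(n\in\mathbb N)
\]
with polynomials $R_n$ over $K$. Since $K$ is finitely generated, it can destroy the independence of only finitely many of the jet coordinates: for some $N'$ the derivatives of $H$ at $P$ of order $>N'$ are algebraically independent over the field $K'$ generated by $K$ and the derivatives at $P$ of order $\le N'$ (see Lemma~\ref{lem:indep} below). Substitute into $R_n$ the values of the derivatives of order $\le N'$. We obtain a polynomial $R_n'$ over $K'$ that vanishes at an algebraically independent family. Hence $R_n'=0$ for all $n$.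

Now let $G$ be a polynomial with the same $N'$-jets as $H$ at $P$, and $f_G(t)=A(G(t,0),G(t,1))$. The same formula, with $G$ in place of $H$, gives $f_G^{(n)}(0)=R'_n(\dots)=0$ for all $n$. Since $f_G$ is a polynomial, $f_G=0$. As $H$ is a limit of such $G$, uniformly on compact sets, $f=0$.

So a flat $f$ is zero. The auxiliary functions $f_G$ are analytic, so for them flatness means vanishing, and independence transfers the flatness from $f$ to $f_G$. (In this example we can go on to conclude $A=0$, because the pair $(G(1,0),G(1,1))$ can be prescribed arbitrarily; but the argument did not need this.) The general proof is this argument, organized so that it survives composition, implicit functions and division.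

\section{A criterion for o-minimality}\label{sec:criterion}

We use the following theorem of Rolin, Speissegger and Wilkie \cite{RSW}. Suppose that for every compact box $B=\prod_{i\le n}[a_i,b_i]$ ($a_i<b_i$, $n\in\mathbb N$) we are given an $\mathbb R$-algebra $\mathcal C_B$ of functions $B\to\mathbb R$ such that:
\begin{itemize}
\item[(C1)] $\mathcal C_B$ contains the coordinate functions, and its elements are $C^\infty$ on $\operatorname{int}B$.
\item[(C2)] If $g_1,\dots,g_n\in\mathcal C_{B'}$, $g=(g_1,\dots,g_n)$ maps $B'$ into $B$, and $f\in\mathcal C_B$, then $f\circ g\in\mathcal C_{B'}$.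
\item[(C3)] $\mathcal C$ is closed under restriction to smaller compact boxes, and every $f\in\mathcal C_B$ extends to some $g\in\mathcal C_{B'}$ with $B\subset\operatorname{int}B'$.
\item[(C4)] $\mathcal C_B$ is closed under the partial derivatives $\partial_i=\partial/\partial x_i$.
\end{itemize}
Let $\mathcal C_n$ be the algebra of germs at $0\in\mathbb R^n$ of functions in $\mathcal C_B$ with $0\in\operatorname{int}B$, and suppose further:
\begin{itemize}
\item[(C5)] The Taylor map $f\mapsto\hat f$ is injective on $\mathcal C_n$.
\item[(C6)] If $f\in\mathcal C_n$, $f(0)=0$ and $\partial_nf(0)\neq0$, then there is $\alpha\in\mathcal C_{n-1}$ with $\alpha(0)=0$ and $f(x',\alpha(x'))=0$, where $x'=(x_1,\dots,x_{n-1})$.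
\item[(C7)] If $f\in\mathcal C_n$ and $\hat f=X_i\Gamma$ with $\Gamma\in\mathbb R[[X_1,\dots,X_n]]$, then $f=x_ig$ with $g\in\mathcal C_n$ and $\hat g=\Gamma$.
\end{itemize}

\begin{theorem}[Rolin--Speissegger--Wilkie \cite{RSW}]\label{thm:RSW}
Under these hypotheses, let $\mathbb R_{\mathcal C}$ be the expansion of $\overline{\mathbb R}$ by all functions $\tilde f$ with $f\in\mathcal C_{[-1,1]^n}$, $n\in\mathbb N$, where $\tilde f=f$ on the cube and $\tilde f=0$ outside. Then $\mathbb R_{\mathcal C}$ is model complete, o-minimal and polynomially bounded.
\end{theorem}

The functions that are real analytic on a neighborhood of $B$ form such a system: (C5) is the identity theorem, (C6) the analytic implicit function theorem, and (C7) division of convergent power series. If $H$ is analytic near $[-1,1]^2$, then $IH$ is analytic near $[-1,1]$, so such an $H$ would not serve our purpose. We need a larger class, and (C5) is the condition that is in danger.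

\section{Generic functions with a prescribed integral}\label{sec:generic}

\begin{definition}
A function $H\in C^\infty(\mathbb R^2)$ is \emph{transcendental} if for all $k\ge1$, $N\ge0$ and distinct points $p_1,\dots,p_k\in\mathbb R^2$,
\begin{equation}\label{eq:T}
\operatorname{td}_{\mathbb Q}\mathbb Q\bigl(p_s,\partial^\alpha H(p_s): s\le k,\ |\alpha|\le N\bigr)\ \ge\ kJ_N .
\end{equation}
Here $p_s$ stands for its two coordinates.
\end{definition}

The field in \eqref{eq:T} has $2k+kJ_N$ generators, so \eqref{eq:T} says that its transcendence degree is at most $2k$ below the maximum. Some allowance is needed: the tuple $(p_1,\dots,p_k)$ moves in a $2k$-dimensional family, and for suitable $p$ relations such as $H(p)=0$ may hold. For generic $H$, however, the $2k$-dimensional family of all tuples $p$, together with the jets of $H$ at their entries, does not meet a given set of codimension $2k+1$ in the space of points and jets. This is the content of the next proposition, and the constraint on $IH$ does not interfere, by the following lemma.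

\begin{lemma}[Interpolation]\label{lem:interp}
Let $p_1,\dots,p_k\in\mathbb R^2$ be distinct and let $N\in\mathbb N$. For any prescribed $N$-jets at $p_1,\dots,p_k$ there is a polynomial $q_0$ with these jets, and there is a polynomial $q$ with these jets and $Iq=0$.
\end{lemma}

\begin{proof}
Put $p_s=(t_s,v_s)$ and $b_s(p)=\prod_{r\ne s}|p-p_r|^{2N+2}$, a polynomial with $b_s(p_s)\ne0$ that vanishes to order greater than $N$ at all $p_r$, $r\neq s$. Let $A_s$ be the polynomial of degree $\le N$ in $p-p_s$ with the prescribed jet at $p_s$, and let $T_s$ be the Taylor polynomial of order $N$ of $A_s/b_s$ at $p_s$. Then $b_sT_s$ has the $N$-jet of $A_s$ at $p_s$ and zero $N$-jet at the other points, so $q_0=\sum_sb_sT_s$ has the prescribed jets.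

Let $m=Iq_0$, a polynomial in $v$, and $\rho(t)=c\prod_s(t-t_s)^{2N+2}$ with $c>0$ such that $\int_0^{1/2}\rho=1$. Put $q(t,v)=q_0(t,v)-\rho(t)m(v)$. Then $Iq=m-m=0$, and since $\rho$ vanishes to order greater than $N$ at every $t_s$, the $N$-jets of $q$ and $q_0$ at the $p_s$ agree.
\end{proof}

For Theorems B and C we shall use the next proposition with $\mathcal V=C^\infty(\mathbb R^2)$. In Theorem A a smaller space $\mathcal V$ makes $h$ analytic.

\begin{proposition}\label{prop:generic}
Let $\mathcal V\subset C^\infty(\mathbb R^2)$ be a linear subspace containing all polynomials, with a Fr\'echet topology at least as fine as that induced by $C^\infty(\mathbb R^2)$. Let $\mathcal X$ be either $\mathcal V$ itself, or $\{F\in\mathcal V:IF=E_0\}$ for some $E_0\in C^\infty(\mathbb R)$, provided that this set is nonempty. Then the transcendental functions in $\mathcal X$ form a comeager, hence nonempty, subset of $\mathcal X$.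
\end{proposition}

\begin{proof}
Since $I:\mathcal V\to C^\infty(\mathbb R)$ is continuous, $\mathcal X$ is a nonempty closed affine subspace of a Fr\'echet space, so Baire's theorem applies.

\emph{Reduction to countably many conditions.} Fix $k\ge1$ and $N\ge0$, and put $d=kJ_N$, $M=2k+d$. Suppose that $\xi\in\mathbb R^M$ has $\operatorname{td}_{\mathbb Q}\mathbb Q(\xi)<d$, and let $\mathfrak a\subset\mathbb Q[X_1,\dots,X_M]$ be the ideal of polynomials vanishing at $\xi$. The Krull dimension of $\mathbb Q[X]/\mathfrak a$ is $\operatorname{td}_{\mathbb Q}\mathbb Q(\xi)\le d-1$. Hence the complex zero set of $\mathfrak a$ has dimension $\le d-1$, and so has its real zero set, as a semialgebraic set. Since $\mathfrak a$ is finitely generated, $\xi$ lies in one of the countably many sets $Z\subset\mathbb R^M$ that are real zero sets of finitely many polynomials over $\mathbb Q$ and have dimension $\le d-1$. The open set of $k$-tuples of distinct points of $\mathbb R^2$ is a countable union of compact sets $C$. So it suffices to show that, for each $k$, $N$, $Z$ and $C$, the set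
\[
\mathcal G(Z,C)=\bigl\{F\in\mathcal X:\ (p,(j^NF(p_s))_{s\le k})\notin Z\ \text{ for all }p=(p_1,\dots,p_k)\in C\bigr\}
\]
is open and dense in $\mathcal X$; every function in the intersection of these sets is transcendental.

\emph{Open.} If $F\in\mathcal G(Z,C)$, the compact set $\{(p,(j^NF(p_s))_s):p\in C\}$ has a positive distance from the closed set $Z$ (or $Z=\emptyset$). So all functions in $\mathcal X$ that are sufficiently close to $F$ in $C^N$ on a compact set containing all entries of tuples in $C$ lie in $\mathcal G(Z,C)$. These form a neighborhood of $F$, because the topology of $\mathcal V$ is at least as fine as that of $C^\infty(\mathbb R^2)$.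

\emph{Dense.} By Lemma~\ref{lem:interp}, for each $p\in C$ there are $d$ polynomials with zero integral $I$ whose $N$-jets at $p_1,\dots,p_k$ form a basis of $\mathbb R^d$, and this remains true, with the same polynomials, near $p$. By compactness there are polynomials $q_1,\dots,q_L$ with $Iq_i=0$ and an open neighborhood $O$ of $C$ in the set of tuples of distinct points such that $\lambda\mapsto(j^N(\sum_i\lambda_iq_i)(p_s))_s$ maps $\mathbb R^L$ onto $\mathbb R^d$ for every $p\in O$. Let $F\in\mathcal X$. The $C^\infty$ map
\[
\Theta:O\times\mathbb R^L\to\mathbb R^M,\qquad(p,\lambda)\mapsto\Bigl(p,\bigl(j^N\bigl(F+\textstyle\sum_i\lambda_iq_i\bigr)(p_s)\bigr)_{s\le k}\Bigr)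
\]
is a submersion, since its first component is $p$ and the $\lambda$-derivative of the second is onto $\mathbb R^d$. The semialgebraic set $Z$ is a finite union of $C^\infty$ submanifolds of dimension $\le d-1$, that is, of codimension $\ge2k+1$. So $\Theta^{-1}(Z)$ is a finite union of submanifolds of dimension at most $2k+L-(2k+1)=L-1$, and its projection to $\mathbb R^L$ has measure $0$. For every $\lambda$ outside this projection, $F+\sum\lambda_iq_i$ belongs to $\mathcal G(Z,C)$; note that it lies in $\mathcal X$ because $Iq_i=0$. Such $\lambda$ can be chosen arbitrarily small, and $F+\sum\lambda_iq_i\to F$ in $\mathcal V$ as $\lambda\to0$.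
\end{proof}

\section{Independent derivatives and polynomial approximations}\label{sec:filter}

From here to the end of Section~\ref{sec:structure} we fix a transcendental $H\in C^\infty(\mathbb R^2)$. Condition \eqref{eq:T} will be used only through the following lemma.

\begin{lemma}\label{lem:indep}
Let $P\subset\mathbb R^2$ be finite, let $K\subset\mathbb R$ be a field finitely generated over $\mathbb Q$, and let $N_0\in\mathbb N$. There is $N'\ge N_0$ such that the numbers $\partial^\alpha H(p)$ ($p\in P$, $|\alpha|>N'$) are algebraically independent over $K(\partial^\alpha H(p):p\in P,\ |\alpha|\le N')$.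
\end{lemma}

\begin{proof}
We may assume $k=|P|\ge1$. Let $L_N=K(\partial^\alpha H(p):p\in P,|\alpha|\le N)$ and let $d_N=kJ_N-\operatorname{td}_KL_N\ge0$ be the defect of independence up to order $N$. Since $L_{N+1}$ is generated over $L_N$ by $k(J_{N+1}-J_N)$ elements, $d_N$ is nondecreasing in $N$. Adjoining the coordinates of the points of $P$ to $L_N$ raises the transcendence degree by at most $2k$, so by \eqref{eq:T}
\[
kJ_N\le\operatorname{td}_{\mathbb Q}L_N+2k=\operatorname{td}_{\mathbb Q}K+\operatorname{td}_KL_N+2k ,
\]
and hence $d_N\le2k+\operatorname{td}_{\mathbb Q}K$ for all $N$. A bounded nondecreasing sequence of integers is eventually constant, so there is $N'\ge N_0$ with $d_N=d_{N'}$ for all $N\ge N'$. For $N>N'$ this means $\operatorname{td}_{L_{N'}}L_N=k(J_N-J_{N'})$, which is the number of generators $\partial^\alpha H(p)$, $N'<|\alpha|\le N$, of $L_N$ over $L_{N'}$. Hence these are algebraically independent over $L_{N'}$.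
\end{proof}

In Section~\ref{sec:small} we replaced $H$ by polynomials $G$ that are close to $H$ and have the same jets at certain points. How close, and which jets, will depend on the function under study and will change at every step of a construction. A filter is the convenient way to say ``for all $G$ sufficiently close to $H$''. For finite $P\subset\mathbb R^2$ and $N\in\mathbb N$ let
\[
E(P,N)=\{G\in C^\infty(\mathbb R^2):\partial^\alpha G(p)=\partial^\alpha H(p)\ \text{ for }p\in P,\ |\alpha|\le N\}.
\]
The sets $W\cap E(P,N)$, where $W$ is a neighborhood of $H$ in $C^\infty(\mathbb R^2)$, all contain $H$. Since $E(P,N)\cap E(P_1,N_1)\supset E(P\cup P_1,\max(N,N_1))$, they form the base of a filter $\mathcal F$ on $C^\infty(\mathbb R^2)$. Let $\mathcal P=\mathbb R[t,v]$.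

\begin{lemma}\label{lem:poly}
Every $V\in\mathcal F$ contains a polynomial.
\end{lemma}

\begin{proof}
Let $V\supset W\cap E(P,N)$, where $W$ contains all $G$ with $\|G-H\|_{C^m(D)}<\varepsilon$ for some compact $D\subset\mathbb R^2$, $m\in\mathbb N$ and $\varepsilon>0$. After enlarging $D$ and $m$ we may assume that $D$ is a closed ball containing $P$ and that $m\ge N$. Polynomials are dense in $C^m(D)$, so there are polynomials $Q_\nu\to H$ in $C^m(D)$. By Lemma~\ref{lem:interp} there are polynomials $L_{p,\alpha}$ with $\partial^{\alpha'}L_{p,\alpha}(p')=\delta_{pp'}\delta_{\alpha\alpha'}$ for $p,p'\in P$ and $|\alpha|,|\alpha'|\le N$. The polynomials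
\[
G_\nu=Q_\nu-\sum_{p\in P,\,|\alpha|\le N}\partial^\alpha(Q_\nu-H)(p)\,L_{p,\alpha}
\]
lie in $E(P,N)$, and $G_\nu\to H$ in $C^m(D)$ because $\partial^\alpha(Q_\nu-H)(p)\to0$. So $G_\nu\in V$ for large $\nu$.
\end{proof}

If $V\in\mathcal F$ and $c_G$ ($G\in V\cap\mathcal P$) are elements of a topological space, then $c_G\to c$ \emph{along} $\mathcal F$ means that for every neighborhood of $c$ there is $V'\in\mathcal F$, $V'\subset V$, such that $c_G$ lies in this neighborhood for all $G\in V'\cap\mathcal P$. By Lemma~\ref{lem:poly} limits along $\mathcal F$ are unique in Hausdorff spaces, and if, for some $V'\in\mathcal F$, $c_G$ takes the same value for all $G\in V'\cap\mathcal P$, this value is the limit.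

\section{Admissible functions}\label{sec:admissible}

We now isolate what made the argument of Section~\ref{sec:small} work: a function $f$ built from $H$ comes with analytic functions $f_G$ built in the same way from polynomials $G$, with $f_G\to f$; and the derivatives of $f_G$ at a point are polynomials, over a finitely generated field, in the derivatives of $G$ at finitely many points.

\begin{definition}
Let $U\subset\mathbb R^n$ be open. A function $f\in C^\infty(U)$ is \emph{admissible on $U$} if there are $V\in\mathcal F$ and real-analytic functions $f_G:U\to\mathbb R$ ($G\in V\cap\mathcal P$) such that: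
\begin{itemize}
\item[(a)] $f_G\to f$ in $C^\infty(U)$ along $\mathcal F$: for each compact $L\subset U$, $m\in\mathbb N$ and $\varepsilon>0$ there is $V'\in\mathcal F$, $V'\subset V$, with $\|f_G-f\|_{C^m(L)}<\varepsilon$ for all $G\in V'\cap\mathcal P$;
\item[(b)] for each $a\in U$ there are a finite $P\subset\mathbb R^2$, $N\in\mathbb N$, a field $K\subset\mathbb R$ finitely generated over $\mathbb Q$, a set $V_a\in\mathcal F$ with $V_a\subset V$, and polynomials $R_\beta\in K[u_{p,\alpha}:p\in P,\ |\alpha|>N]$ $(\beta\in\mathbb N^n)$ with
\[
\partial^\beta f_G(a)=R_\beta\bigl((\partial^\alpha G(p))_{p\in P,\,|\alpha|>N}\bigr)\qquad\text{for all }\beta\in\mathbb N^n\text{ and all }G\in V_a\cap\mathcal P .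
\]
\end{itemize}
We call $(f_G)$ a family \emph{for} $f$, and $(P,N,K)$ together with $V_a$ and the $R_\beta$ \emph{jet data} for $f$ at $a$. The function $f$ is \emph{locally admissible} on $U$ if every point of $U$ has an open neighborhood on which $f$ is admissible.
\end{definition}

Admissibility passes to smaller open sets. The derivatives of order $\le N$ at $P$ do not appear among the variables in (b): they have been frozen at their values for $H$, and $K$ contains whichever of them are needed. One pair $(P,N)$ and one field $K$ must serve all $\beta$, while each $R_\beta$ involves only finitely many variables. The set $V_a$ may always be replaced by a smaller set in $\mathcal F$. Three remarks on jet data will be used constantly.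

\begin{itemize}
\item[(R1)] \emph{The formula holds for $f$ and $H$:} $\partial^\beta f(a)=R_\beta((\partial^\alpha H(p)))$. Indeed, let $N''$ exceed all orders occurring in $R_\beta$. For $G\in V_a\cap E(P,N'')\cap\mathcal P$ the right-hand side of (b) equals $R_\beta((\partial^\alpha H(p)))$, and the left-hand side tends to $\partial^\beta f(a)$ by (a).

\item[(R2)] \emph{Jet data can be enlarged.} Let $P'\supset P$ be finite, $N'\ge N$, and let $K_1\subset\mathbb R$ be an extension field of $K$ that is finitely generated over $\mathbb Q$ and contains the finitely many numbers $\partial^\alpha H(p)$ with $p\in P$, $N<|\alpha|\le N'$. Then we may replace $(P,N,K)$ by $(P',N',K_1)$: replace $V_a$ by $V_a\cap E(P',N')$ and substitute $u_{p,\alpha}=\partial^\alpha H(p)$ for $p\in P$ and $N<|\alpha|\le N'$ in the $R_\beta$. Thus finitely many admissible functions, each at a given point, may be assumed to have common $(P,N,K)$ and, after intersecting, a common $V_a$.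

\item[(R3)] \emph{Finitely many derivatives can be frozen.} Given finitely many $\beta$, choose $N'$ in (R2) larger than all orders occurring in these $R_\beta$. The new $R_\beta$ are constants, so $\partial^\beta f_G(a)$ does not depend on $G\in V_a\cap\mathcal P$ and equals its limit. So we may assume $\partial^\beta f_G(a)=\partial^\beta f(a)$ for these $\beta$ and all $G\in V_a\cap\mathcal P$. This remains true if the jet data are enlarged further.
\end{itemize}

\begin{lemma}[Quasianalyticity]\label{lem:qa}
Let $f$ be admissible on a connected open set $U$ with family $(f_G)$, and suppose that $f$ is flat at some $a\in U$. Then $f=0$ on $U$, and there is $V'\in\mathcal F$ with $f_G=0$ on $U$ for all $G\in V'\cap\mathcal P$.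
\end{lemma}

\begin{proof}
Take jet data $(P,N,K)$, $V_a$, $(R_\beta)$ at $a$, and let $N'\ge N$ be given by Lemma~\ref{lem:indep} for $P$, $K$ and $N_0=N$. By (R2) we may pass to $(P,N',K')$ with $K'=K(\partial^\alpha H(p):p\in P,|\alpha|\le N')$. We obtain polynomials $R'_\beta$ over $K'$ in the variables $u_{p,\alpha}$ ($p\in P$, $|\alpha|>N'$), and the formula in (b) holds with them for $G$ in $V':=V_a\cap E(P,N')$. By (R1) and the flatness of $f$, each $R_\beta'$ vanishes at the family $(\partial^\alpha H(p))_{p\in P,|\alpha|>N'}$, which is algebraically independent over $K'$. Hence $R'_\beta=0$ for all $\beta$. So for every $G\in V'\cap\mathcal P$ the analytic function $f_G$ has zero Taylor series at $a$, and $f_G=0$ on the connected set $U$. Since $f$ is the limit of the $f_G$, also $f=0$.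
\end{proof}

The second conclusion of the lemma, about the $f_G$, will be needed for division by coordinates.

\section{Closure properties}\label{sec:closure}

We now show that admissible functions are closed under the operations in (C1)--(C7). The convergence (a) is routine. The main point is to keep the jet data (b): the points at which derivatives are taken must not move with $G$, and (R3) prevents them from moving. For division, Lemma~\ref{lem:qa} is needed as well.

\begin{lemma}[Algebra and derivatives]\label{lem:algebra}
The function $H$ is admissible on $\mathbb R^2$; coordinate functions and real constants are admissible on $\mathbb R^n$. Sums, products and partial derivatives of functions admissible on $U$ are admissible on $U$.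
\end{lemma}

\begin{proof}
For $H$ put $H_G=G$. Then (a) holds by the definition of $\mathcal F$. At $a$ take $P=\{a\}$, $N=0$, $K=\mathbb Q(H(a))$, $V_a=E(\{a\},0)$, $R_0=H(a)$, and $R_\beta=u_{a,\beta}$ for $\beta\neq0$. For a coordinate function or a constant take $f_G=f$ and $P=\emptyset$; each derivative at $a$ is $0$, $1$ or $f(a)$, so $K=\mathbb Q(f(a))$ will do.

Let $f$ and $g$ be admissible on $U$. Use the families $f_G+g_G$, $f_Gg_G$ and $\partial_if_G$, for $G$ in the intersection of the sets $V$ belonging to $f$ and $g$. They are analytic, and (a) holds because these operations are continuous on $C^\infty(U)$. For (b) use common jet data $(P,N,K)$ for $f$ and $g$ at $a$. Then $\partial^\beta f_G(a)+\partial^\beta g_G(a)$,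
\[
\partial^\beta(f_Gg_G)(a)=\sum_{\gamma\le\beta}\binom\beta\gamma\,\partial^\gamma f_G(a)\,\partial^{\beta-\gamma}g_G(a)
\]
and $\partial^{\beta}(\partial_if_G)(a)=\partial^{\beta+e_i}f_G(a)$, where $e_i$ is the $i$th unit vector, are given by polynomials over $K$ as required.
\end{proof}

\begin{lemma}[Composition]\label{lem:comp}
Let $f$ be admissible on $U_1\subset\mathbb R^m$, let $g_1,\dots,g_m$ be admissible on $U_2\subset\mathbb R^n$, and let $a\in U_2$ with $g(a)\in U_1$. Then $f\circ g$ is admissible on a neighborhood of $a$.
\end{lemma}

\begin{proof}
Choose an open $U_3\ni a$ with compact closure $\overline{U_3}\subset U_2$ and $g(\overline{U_3})\subset U_1$, and a compact $L\subset U_1$ that is a neighborhood of $g(\overline{U_3})$. By (a) for the $g_i$, there is $V'\in\mathcal F$ such that $f_G$ and $g_G=(g_{1,G},\dots,g_{m,G})$ are defined and $g_G(\overline{U_3})\subset L$ for all $G\in V'\cap\mathcal P$. Put $(f\circ g)_G=f_G\circ g_G$ on $U_3$; this is analytic.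

(a) The derivatives of $f_G\circ g_G$ are universal polynomials in the functions $(\partial^\gamma f_G)\circ g_G$ and $\partial^\delta g_{i,G}$. On $\overline{U_3}$ we have $\partial^\delta g_{i,G}\to\partial^\delta g_i$ uniformly, and
\[
\bigl|(\partial^\gamma f_G)\circ g_G-(\partial^\gamma f)\circ g\bigr|\le\|\partial^\gamma f_G-\partial^\gamma f\|_{C^0(L)}+\bigl|(\partial^\gamma f)\circ g_G-(\partial^\gamma f)\circ g\bigr|\longrightarrow0
\]
uniformly, the last term by uniform continuity of $\partial^\gamma f$ on $L$. So (a) holds on $U_3$.

(b) Let $a'\in U_3$ and $b=g(a')$. By (R3) with $\beta=0$, applied to the $g_i$ at $a'$, we may assume $g_G(a')=b$ for $G\in V_{a'}\cap\mathcal P$. Then $\partial^\beta(f_G\circ g_G)(a')$ is a universal polynomial with integer coefficients in the $\partial^\gamma f_G(b)$ and $\partial^\delta g_{i,G}(a')$, where $b$ does not depend on $G$. Common jet data for $f$ at $b$ and for the $g_i$ at $a'$ give the claim.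
\end{proof}

\begin{lemma}[Implicit functions]\label{lem:implicit}
Let $f$ be admissible near $0\in\mathbb R^n$, $n\ge2$, with $f(0)=0$ and $\partial_nf(0)\ne0$. Then the $C^\infty$ function $\alpha$ near $0\in\mathbb R^{n-1}$ with $\alpha(0)=0$ and $f(x',\alpha(x'))=0$ is admissible near $0$.
\end{lemma}

\begin{proof}
Replacing $f$ by $-f$ if necessary, assume $\partial_nf(0)>0$. Choose $\delta,c>0$ and a bounded open box $U'\ni0$ in $\mathbb R^{n-1}$ with closure $D'$, such that $f$ is admissible on an open neighborhood of $D'\times[-\delta,\delta]$,
\[
\partial_nf\ge c\ \text{ on }D'\times[-\delta,\delta],\qquad f(x',-\delta)<0<f(x',\delta)\ \text{ for }x'\in D'.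
\]
By (a) there is $V'\in\mathcal F$ such that for all $G\in V'\cap\mathcal P$ the same holds for $f_G$, with $c/2$ in place of $c$. So for $x'\in U'$ the function $f_G(x',\cdot)$ has a unique zero $\alpha_G(x')$ in $(-\delta,\delta)$, and by the implicit function theorem $\alpha_G$ is analytic on $U'$. Likewise $f(x',\cdot)$ has a unique zero in $(-\delta,\delta)$; it is $\alpha(x')$ for $x'$ near $0$, and this extends $\alpha$ to a $C^\infty$ function on $U'$. We take $(\alpha_G)$ as the family for $\alpha$ on $U'$.

(a) Since $f(x',\alpha)=0=f_G(x',\alpha_G)$, the mean value theorem gives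
\[
|\alpha_G-\alpha|\le c^{-1}\bigl|f(x',\alpha_G)-f(x',\alpha)\bigr|=c^{-1}\bigl|f(x',\alpha_G)-f_G(x',\alpha_G)\bigr|\longrightarrow0
\]
uniformly on $U'$. Let $L\subset U'$ be compact. We show by induction on $m$ that the derivatives of $\alpha_G$ of order $\le m$ converge to those of $\alpha$ uniformly on $L$; the case $m=0$ is done. Given this for $m$, the derivatives of order $\le m$ of $x'\mapsto(\partial_if_G)(x',\alpha_G(x'))$, $i\le n$, are universal polynomials in the functions $(\partial^\gamma f_G)(x',\alpha_G)$ and the derivatives of $\alpha_G$ of order $\le m$. As in the proof of Lemma~\ref{lem:comp}, with the compact set $D'\times[-\delta,\delta]$ in place of the set $L$ there, they converge uniformly on $L$ to the corresponding derivatives of $(\partial_if)(x',\alpha(x'))$. Since $\partial_nf_G\ge c/2$, the formula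
\[
\partial_i\alpha_G=-\frac{(\partial_if_G)(x',\alpha_G)}{(\partial_nf_G)(x',\alpha_G)}\qquad(i<n)
\]
and its analogue for $\alpha$ give the statement for $m+1$.

(b) Let $a'\in U'$ and $b=(a',\alpha(a'))$. By (R3) we may assume that $f_G(b)=f(b)=0$ and $\partial_nf_G(b)=\partial_nf(b)\neq0$ for all $G\in V_{a'}\cap\mathcal P$. The first equality gives $\alpha_G(a')=\alpha(a')$, by uniqueness of the zero in $(-\delta,\delta)$. So for $\beta=0$ the constant $R_0=\alpha(a')$ works. For $\beta\ne0$, implicit differentiation writes $\partial^\beta\alpha_G(a')$ as a universal polynomial with integer coefficients in $\partial_nf_G(b)^{-1}=\partial_nf(b)^{-1}$ and the $\partial^\gamma f_G(b)$. Use jet data for $f$ at $b$, and adjoin $\alpha(a')$ and $\partial_nf(b)$ to $K$. Freezing $\partial_nf_G(b)$ is essential here, because its inverse need not otherwise be a polynomial in the derivatives of $G$.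
\end{proof}

\begin{lemma}[Division]\label{lem:division}
Let $f$ be admissible on an open box $U\ni0$ in $\mathbb R^n$, and suppose that $\hat f$ is divisible by $X_i$. Then $f=x_ig$ with $g$ admissible on $U$.
\end{lemma}

\begin{proof}
For $f_G/x_i$ to be analytic, not only $f$ but also $f_G$ must vanish on $\{x_i=0\}$. We first show that this is so for all $G\in V'\cap\mathcal P$, for some $V'\in\mathcal F$. If $n\ge2$, the set $U_0=U\cap\{x_i=0\}$ is an open box in $\mathbb R^{n-1}$, and $f|_{U_0}$ is admissible there with family $(f_G|_{U_0})$: convergence passes to the restriction, and at $a\in U_0$ one keeps the $R_\beta$ with $\beta_i=0$. The Taylor series of $f|_{U_0}$ at $0$ vanishes. By Lemma~\ref{lem:qa}, $f=0$ on $U_0$ and $f_G=0$ on $U_0$ for all $G\in V'\cap\mathcal P$. If $n=1$, then $U_0=\{0\}$ and $f(0)=0$, and (R3) gives $f_G(0)=0$ for all $G\in V'\cap\mathcal P$.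

For $G\in V'\cap\mathcal P$ put
\[
g_G(x)=\int_0^1(\partial_if_G)(x_1,\dots,sx_i,\dots,x_n)\,ds ,
\]
and define $g$ in the same way from $f$. Then $f_G=x_ig_G$ and $f=x_ig$. The function $g_G$ is analytic on $U$, being an integral over a compact interval of a function analytic in $(x,s)$.

(a) If $L\subset U$ is compact, then so is $\{(x_1,\dots,sx_i,\dots,x_n):x\in L,\ 0\le s\le1\}$, and it lies in $U$ because $U$ is a box containing $0$. Differentiating under the integral sign, we see that $g_G\to g$ in $C^\infty(U)$.

(b) Take jet data for $f$ at $a$ with $V_a\subset V'$. If $a_i\neq0$, the Leibniz rule for $g_G=f_G\cdot x_i^{-1}$ gives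
\[
\partial^\beta g_G(a)=\sum_{l=0}^{\beta_i}\binom{\beta_i}{l}\,\frac{(-1)^l\,l!}{a_i^{\,l+1}}\;\partial^{\beta-le_i}f_G(a),
\]
and we adjoin $a_i$ to $K$. If $a_i=0$, then $\partial^{\beta+e_i}(x_ig_G)=x_i\,\partial^{\beta+e_i}g_G+(\beta_i+1)\,\partial^\beta g_G$ gives $\partial^\beta g_G(a)=\partial^{\beta+e_i}f_G(a)/(\beta_i+1)$.
\end{proof}

\section{The o-minimal structure of a transcendental function}\label{sec:structure}

\begin{theorem}\label{thm:structure}
If $H\in C^\infty(\mathbb R^2)$ is transcendental, then there is an o-minimal, polynomially bounded expansion $\mathcal S_H$ of $\overline{\mathbb R}$ in which $(\partial^\alpha H)|_{[-1,1]^2}$ is definable for every $\alpha\in\mathbb N^2$.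
\end{theorem}

\begin{proof}
For a compact box $B$ in $\mathbb R^n$, $n\ge1$, let $\mathcal C_B$ be the set of restrictions to $B$ of functions that are locally admissible on an open neighborhood of $B$; for $n=0$ let $\mathcal C_B=\mathbb R$. We check the hypotheses of Theorem~\ref{thm:RSW}. For boxes of dimension $0$ they are trivial or follow from the fact that $\mathcal C_B$ contains the constants, so we consider positive dimensions.

By Lemma~\ref{lem:algebra}, $\mathcal C_B$ is an $\mathbb R$-algebra and (C1) and (C4) hold. For (C3), restriction is clear, and any open neighborhood of $B$ contains a compact box $B'$ with $B\subset\operatorname{int}B'$. For (C2), let $f$ be locally admissible on an open $U\supset B$, let $g_1,\dots,g_n$ be locally admissible on an open $U'\supset B'$, and let $g(B')\subset B$. If $a\in U'$ and $g(a)\in U$, then $f$ is admissible near $g(a)$ and the $g_i$ are admissible on a common neighborhood of $a$, so $f\circ g$ is admissible near $a$ by Lemma~\ref{lem:comp}. Thus $f\circ g$ is locally admissible on the open set $g^{-1}(U)\supset B'$.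

(C5) is Lemma~\ref{lem:qa}, applied on a small ball around $0$, together with linearity of the Taylor map. (C6) is Lemma~\ref{lem:implicit} for $n\ge2$; for $n=1$ take $\alpha=0\in\mathcal C_0=\mathbb R$. For (C7), apply Lemma~\ref{lem:division} on a small open box around $0$; from $X_i\hat g=\hat f=X_i\Gamma$ we get $\hat g=\Gamma$.

So $\mathcal S_H:=\mathbb R_{\mathcal C}$ is o-minimal and polynomially bounded. By Lemma~\ref{lem:algebra}, $\partial^\alpha H|_{[-1,1]^2}\in\mathcal C_{[-1,1]^2}$ for all $\alpha$.
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

\begin{proof}[Proof of Theorem A]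
Let $E_0(v)=e^{-1/v^2}\sin(\pi/v)$ for $v\ne0$ and $E_0(0)=0$. For $v\ne0$ each derivative of $E_0$ is $e^{-1/v^2}$ times a polynomial in $1/v$, $\sin(\pi/v)$ and $\cos(\pi/v)$, so $E_0\in C^\infty(\mathbb R)$. The same formula defines a holomorphic function on $\mathbb C^*$.

\emph{The space of functions.} To make $h$ analytic on $\mathbb R^2$ we want $H$ analytic off the line $v=0$; this line will be moved to infinity. Let $\mathcal W$ be the space of those $F\in C^\infty(\mathbb R^2)$ for which there is a holomorphic $\tilde F$ on $\mathbb C\times\mathbb C^*$ with $\tilde F=F$ on $\mathbb R\times\mathbb R^*$. By the identity theorem $\tilde F$ is unique, and $F\mapsto(F,\tilde F)$ identifies $\mathcal W$ with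
\[
\{(F,\Phi)\in C^\infty(\mathbb R^2)\times\mathcal O(\mathbb C\times\mathbb C^*):\ \Phi=F\text{ on }\mathbb R\times\mathbb R^*\},
\]
where $\mathcal O(\mathbb C\times\mathbb C^*)$ is the Fr\'echet space of holomorphic functions with uniform convergence on compact sets. This is a closed subspace of a Fr\'echet space. So $\mathcal W$ is a Fr\'echet space whose topology is at least as fine as that induced by $C^\infty(\mathbb R^2)$, and it contains all polynomials. The function $F(t,v)=2E_0(v)$ lies in $\mathcal W$ and satisfies $IF=E_0$. By Proposition~\ref{prop:generic} with $\mathcal V=\mathcal W$ there is a transcendental $H\in\mathcal W$ with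
\[
\int_0^{1/2}H(t,v)\,dt=E_0(v)\qquad(v\in\mathbb R).
\]

\emph{The function $h$.} Let $\mathcal S=\mathcal S_H$ be given by Theorem~\ref{thm:structure}, let $\psi(y)=\frac{1-\varphi(y)}2$, a semialgebraic, real-analytic homeomorphism $\mathbb R\to(0,1)$, and put
\[
h(t,y)=\varphi'(t)\,H(\varphi(t),\psi(y)).
\]
Since $(\varphi(t),\psi(y))\in(-1,1)\times(0,1)$ and $H|_{[-1,1]^2}$ is definable, $h$ is in $\mathcal S$. Since $H$ is real analytic on $\mathbb R\times(0,\infty)$, $h$ is real analytic on $\mathbb R^2$. Substituting $u=\varphi(t)$ we find
\[
j(x,y)=\int_0^{\varphi(x)}H(u,\psi(y))\,du,\qquad j(x_0,y)=\int_0^{1/2}H(u,\psi(y))\,du=E_0(\psi(y)).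
\]

\emph{The zeros.} For $v\in(0,1)$ we have $E_0(v)=0$ if and only if $1/v\in\mathbb Z$. Hence
\[
\{y:j(x_0,y)=0\}=\{y:\psi(y)=1/n\text{ for some integer }n\ge2\}.
\]
Since $\psi$ is a homeomorphism onto $(0,1)$ and $\{1/n:n\ge2\}$ is infinite, closed and discrete in $(0,1)$, this set is infinite, closed and discrete in $\mathbb R$. It is not a finite union of points and intervals, so $(\mathcal S,j)$ is not o-minimal. Moreover
\[
\{1/\psi(y):j(x_0,y)=0\}=\{2,3,4,\dots\}
\]
is definable from $j(x_0,\cdot)$ over $\overline{\mathbb R}$, hence so is $\mathbb Z$.

The argument after the construction of $h$ used only $\overline{\mathbb R}$ and $j(x_0,\cdot)$, and $(\overline{\mathbb R},h)$ is o-minimal and polynomially bounded as a reduct of $\mathcal S$. So $\mathcal S$ may be replaced by $(\overline{\mathbb R},h)$.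
\end{proof}

\section{Proofs of Theorems B and C}\label{sec:BC}

\begin{proof}[Proof of Theorem B]
(ii)$\Rightarrow$(i): By differentiation under the integral sign $y\mapsto j(x_0,y)$ is $C^\infty$ on $\mathbb R$, and it extends $e$.

(i)$\Rightarrow$(ii): Let $\tilde e\in C^\infty(\mathbb R)$ extend $e$, and let $\chi\in C^\infty_c((-1,1))$ equal $1$ on the compact set $\varphi([-1,1])\subset(-1,1)$. Put $E_0=\chi\cdot(\tilde e\circ\varphi^{-1})$ on $(-1,1)$ and $E_0=0$ elsewhere. Then $E_0\in C^\infty(\mathbb R)$ and $E_0(\varphi(y))=e(y)$ for $|y|\le1$. The function $2E_0(v)$ shows that Proposition~\ref{prop:generic} applies with $\mathcal V=C^\infty(\mathbb R^2)$ and $\mathcal X=\{F:IF=E_0\}$, and it yields a transcendental $H$ with $IH=E_0$. Let $\mathcal S=\mathcal S_H$ and $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$. This function is $C^\infty$ on $\mathbb R^2$ and in $\mathcal S$, and the substitution $u=\varphi(t)$ gives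
\[
j(x_0,y)=\int_0^{1/2}H(u,\varphi(y))\,du=E_0(\varphi(y))=e(y)\qquad(|y|\le1).\qedhere
\]
\end{proof}

For Theorem C the idea is to let the antiderivative, rather than the integrand, be transcendental, because differentiation stays inside the structure.

\begin{proof}[Proof of Theorem C]
The map $T:G\mapsto\partial_t(tG)=G+t\,\partial_tG$ is a linear homeomorphism of $C^\infty(\mathbb R^2)$, with inverse
\[
H\mapsto\Bigl[(t,v)\mapsto\int_0^1H(st,v)\,ds\Bigr].
\]
Indeed, both maps are continuous. If $G$ is the image of $H$ under the second map, then $tG(t,v)=\int_0^tH(u,v)\,du$, so $T(G)=H$. And $T$ is injective: if $\partial_t(tG)=0$, then $tG$ does not depend on $t$ and vanishes at $t=0$, so $G=0$ for $t\ne0$, and everywhere by continuity. By Proposition~\ref{prop:generic} with $\mathcal X=\mathcal V=C^\infty(\mathbb R^2)$, the transcendental $G$ form a comeager set, hence so do the functions $H=T(G)$ with $G$ transcendental.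

For such $H$, Theorem~\ref{thm:structure} applied to $G$ shows that $G$ and $\partial_tG$, and therefore $H=G+t\,\partial_tG$, are definable on $[-1,1]^2$ in $\mathcal S_G$. So $h(t,y)=\varphi'(t)H(\varphi(t),\varphi(y))$ is in $\mathcal S_G$, and
\[
j(x,y)=\int_0^{\varphi(x)}H(u,\varphi(y))\,du=\varphi(x)\,G(\varphi(x),\varphi(y))
\]
is in $\mathcal S_G$ as well. Hence $(\overline{\mathbb R},h)$ and $(\overline{\mathbb R},h,j)$ are reducts of $\mathcal S_G$, and so they are o-minimal.
\end{proof}

\begin{remark}
The contrast with Theorem A can be read off from $G=T^{-1}(H)$. For the function $H$ of Section~\ref{sec:A} we have $\frac12G(\frac12,v)=E_0(v)$, so $\partial_v^lG(\frac12,0)=0$ for all $l$. At the rational point $(\frac12,0)$ the $N$-jet of $G$ therefore generates a field of transcendence degree at most $J_N-(N+1)$ over $\mathbb Q$, and $G$ is not transcendental, although $H$ is.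
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bonn}
\emph{O-Minimal Expansions Of The Real Field: A Characterization, And An Application To Pfaffian Closure},
\url{http://theory.cs.uni-bonn.de/ftp/reports/cs-reports/1997/85173-CS.pdf}.

\bibitem{RSW}
Rolin, Speissegger and Wilkie,
\emph{Quasianalytic Denjoy--Carleman classes and o-minimality},
J. Amer. Math. Soc. \textbf{16} (2003).

\end{thebibliography}

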